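\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}

\title{A homogeneous continuum in three-space that is not bihomogeneous}

\begin{abstract}
We construct a one-dimensional continuum $X\subset\mathbb R^3$ that is homogeneous but not bihomogeneous: for some points $x\neq y$ of $X$, no continuous map $X\to X$ exchanges $x$ and $y$. The space $X$ is a bundle over the Menger curve whose fiber is the profinite group $\Gamma=SL_2(\mathbb Z_3)$, glued by left multiplication by a finitely generated dense subgroup. On a fiber, every continuous self-map of $X$ is governed by one of countably many homomorphisms. By Baire category, if all pairs in the fiber could be exchanged, then inversion would be a homomorphism on an open subgroup of $\Gamma$, which is absurd because no open subgroup of $\Gamma$ is abelian. The method also gives examples of every dimension $n\ge1$, and a version for longer cycles in place of exchanges.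
\end{abstract}

\section{Introduction}

\subsection{The question}

A compact and connected topological space is called a \emph{continuum}. A space $X$ is \emph{homogeneous} if for all $x,y\in X$ there is a homeomorphism $h\colon X\to X$ with $h(x)=y$. It is \emph{bihomogeneous} if for all $x,y\in X$ there is a homeomorphism $h\colon X\to X$ with $h(x)=y$ and $h(y)=x$.

Homogeneity says that the homeomorphism group of $X$ acts transitively. Bihomogeneity asks that, in addition, every two points can be exchanged. For an abstract group action transitivity does not give exchanges: the cyclic group of order three acts transitively on itself by translations, and no translation exchanges two points. The simplest homogeneous spaces, however, are bihomogeneous. If $X$ is a topological group, then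
\begin{equation}\label{eq:groupswap}
p\longmapsto x\,p^{-1}y
\end{equation}
is a homeomorphism that exchanges $x$ and $y$. This covers the circle, tori and solenoids. The exchange rests on \emph{inversion}, which plays the central role in this paper.

K. Kuperberg showed that there exist continua that are homogeneous but not bihomogeneous; moreover, there are such continua in $\mathbb R^4$. The problem posed in \cite{ES} is whether there are any in $\mathbb R^k$ for some $k<4$. The case $k=1$ is excluded at once: the nonempty subcontinua of $\mathbb R$ are points and arcs, a point is bihomogeneous, and an arc is not homogeneous, since its endpoints do not separate it and its other points do. We show that $k=3$ works. We make no claim about $k=2$.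

\subsection{Results}

\begin{theorem}\label{thm:A}
There is a homogeneous continuum $X\subset\mathbb R^3$ with $\dim X=1$, and there are points $x\ne y$ in $X$ such that no continuous map $h\colon X\to X$ satisfies $h(x)=y$ and $h(y)=x$. In particular, $X$ is homogeneous and not bihomogeneous.
\end{theorem}

\begin{theorem}\label{thm:B}
For every $n\ge1$ there is an $n$-dimensional homogeneous continuum that is not bihomogeneous.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $X$ be the continuum constructed for Theorem~\ref{thm:A}. For every $x\in X$ there is a comeager set of points $y\in X$ with the following property: there are no continuous map $h\colon X\to X$ and integer $r\ge1$ such that $h(x)=y$ and $h^r(x)=x$.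
\end{theorem}

Theorems~\ref{thm:A} and~\ref{thm:B} are instances of a general construction, Theorem~\ref{thm:general}.

\subsection{The idea}

Every compact metrizable space of dimension one embeds in $\mathbb R^3$, so for Theorem~\ref{thm:A} it suffices to find a one-dimensional example. Solenoids are one-dimensional and homogeneous, but they are abelian groups, and \eqref{eq:groupswap} exchanges their points. We imitate the solenoid with a nonabelian profinite group $\Gamma$ in place of the $p$-adic integers.

A solenoid is a bundle over the circle. Its fiber is a profinite group $\Gamma$, and its gluing is translation by an element that generates a dense subgroup $G$. If $\Gamma$ is not abelian, then $G$ is not cyclic, so the base must have a larger fundamental group than the circle. The Menger curve is one-dimensional, homogeneous, and maps to a wedge of two circles in a way that is surjective on fundamental groups; it will be our base. We glue by \emph{left} multiplication by elements of $G$. Then \emph{right} multiplication by elements of $\Gamma$ acts on the whole bundle and is transitive on fibers, which gives homogeneity in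 the fiber direction. Inversion, on the other hand, turns left multiplication into right multiplication, and there is no reason for it to act on the bundle. The point of the proof is that nothing else can replace it. Section~\ref{sec:solenoid} shows by hand, on the solenoid, that an exchange of generic points of a fiber \emph{must} be given there, up to translations, by inversion on the cosets of an open subgroup. The rest of the paper carries this over to the nonabelian case.

\subsection{Conventions}

A \emph{map} is a continuous map. A \emph{profinite group} is a compact totally disconnected Hausdorff group; its open normal subgroups form a neighborhood basis of $1$. Subgroups $G\subset\Gamma$ chosen for gluing carry the discrete topology whenever they act on a space, and we say so where the difference matters. Dimension is covering dimension. We use the covering homotopy theorem in its general form: if $p\colon E\to B$ is a covering map, $Z$ any space, $H\colon Z\times[0,1]\to B$ a map, and a lift of $H(\cdot,0)$ through $p$ is given, then $H$ has a unique lift to $E$ that extends it.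

\section{A worked case: the 3-adic solenoid}\label{sec:solenoid}

Let $\mathbb Z$ act on $\mathbb R\times\mathbb Z_3$ by $n(t,\gamma)=(t+n,\gamma+n)$, and let
\[
X=(\mathbb R\times\mathbb Z_3)/\mathbb Z,\qquad P\colon\mathbb R\times\mathbb Z_3\to X,\qquad \iota(\gamma)=P(0,\gamma).
\]
This is the quotient of a topological group by a closed discrete subgroup, so $X$ is an abelian group. It is compact, since $[0,1]\times\mathbb Z_3$ maps onto it. It is connected, since $P(\mathbb R\times\{0\})=P(\mathbb R\times\mathbb Z)$ is connected and dense. By \eqref{eq:groupswap}, $p\mapsto x+y-p$ exchanges $x$ and $y$.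

We ask the converse question: \emph{what must a continuous $h\colon X\to X$ look like on the fiber $\iota(\mathbb Z_3)$ if it exchanges $\iota(0)$ and $\iota(c)$?}

\emph{Lifting.} The map $P$ is a covering. Cutting $\mathbb Z_3$ into finitely many small clopen pieces and choosing a sheet over each, we write $h\iota(\gamma)=P(A(\gamma),f(\gamma))$ with $A\colon\mathbb Z_3\to\mathbb R$ and $f\colon\mathbb Z_3\to\mathbb Z_3$ continuous. Since $h\iota(0)=P(0,c)$, we can choose the sheet at $0$ so that $f(0)=c$.

\emph{Walking along a leaf.} The path $t\mapsto P(-t,\gamma)$, $0\le t\le1$, runs from $\iota(\gamma)$ to $P(-1,\gamma)=\iota(\gamma+1)$. Its image under $h$ lifts to a path in $\mathbb R\times\mathbb Z_3$ that starts at $(A(\gamma),f(\gamma))$. The $\mathbb Z_3$-coordinate of this path is constant, because $\mathbb Z_3$ is totally disconnected. So $h\iota(\gamma+1)$ has a representative with second coordinate $f(\gamma)$ as well as one with second coordinate $f(\gamma+1)$. Hence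
\[
f(\gamma+1)=f(\gamma)+\alpha(\gamma)\qquad\text{with }\alpha(\gamma)\in\mathbb Z .
\]
The function $\alpha\colon\mathbb Z_3\to\mathbb Z$ is locally constant, since the lifts do not jump between sheets (this is made precise in Section~\ref{sec:selfmaps}). So for some $k$ it is constant on the cosets of $3^k\mathbb Z_3$.

\emph{Rigidity.} The numbers $\gamma,\gamma+1,\dots,\gamma+3^k-1$ represent every coset of $3^k\mathbb Z_3$ once. Hence $f(\gamma+3^k)-f(\gamma)=\sum_{i=0}^{3^k-1}\alpha(\gamma+i)=:q$ is an integer that does not depend on $\gamma$. By iteration and continuity,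
\begin{equation}\label{eq:solenoid}
f(\gamma+3^km)=f(\gamma)+qm\qquad(\gamma,m\in\mathbb Z_3).
\end{equation}
On each coset of $3^k\mathbb Z_3$ the map $f$ is affine, and there are only countably many possible pairs $(k,q)$.

\emph{Exchange.} If $h\iota(c)=\iota(0)$, then $P(A(c),f(c))=P(0,0)$, so $f(c)\in\mathbb Z$. Write $c=g+3^km$ with $g\in\{0,\dots,3^k-1\}$ and $m\in\mathbb Z_3$. By \eqref{eq:solenoid}, $f(c)=f(g)+qm$, and $f(g)\in f(0)+\mathbb Z=c+\mathbb Z$. So $c+qm\in\mathbb Z$. Multiplying by $3^k$ and using $3^km=c-g$ we get
\[
(3^k+q)\,c\in\mathbb Z .
\]
If $c$ is not rational, then $q=-3^k$, and \eqref{eq:solenoid} says that $f(\gamma+n)=f(\gamma)-n$ for $n\in3^k\mathbb Z_3$. Thus, \emph{for all but countably many $c$, every exchange of $\iota(0)$ and $\iota(c)$ is given, through its fiber coordinate $f$, by inversion up to translations on the cosets of an open subgroup.}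

On $\mathbb Z_3$ inversion is a homomorphism, and the exchange exists. For a general profinite group $\Gamma$ we shall find that $f$ is again given by a homomorphism $\hat\varphi$ on an open subgroup, that there are countably many candidates for $\hat\varphi$, and that, if all pairs could be exchanged, some $\hat\varphi$ would have to be inversion up to conjugation on an open subgroup. That subgroup would then be abelian.

\section{The data}\label{sec:data}

\subsection{What the construction needs}

Throughout Sections~\ref{sec:data}--\ref{sec:exchange} we consider the following data.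
\begin{itemize}
\item[(D1)] $Y$ is a homogeneous metrizable continuum and $b\in Y$.
\item[(D2)] $W$ is a finite connected polyhedron, $\kappa\colon Y\to W$ is a map, and $w=\kappa(b)$.
\item[(D3)] $\Gamma$ is a metrizable profinite group with no open abelian subgroup, and $G\subset\Gamma$ is a finitely generated dense subgroup.
\item[(D4)] $\theta\colon\pi_1(W,w)\to G$ is a homomorphism such that $\theta\kappa_*\colon\pi_1(Y,b)\to G$ is onto.
\end{itemize}
In particular $\theta$ is onto. Let $\varpi\colon\widetilde W\to W$ be the connected covering that corresponds to $\ker\theta$. We recall how $G$ acts on it. Fix $\tilde w\in\varpi^{-1}(w)$. Since $\ker\theta$ is normal, for each $t\in\pi_1(W,w)$ there is a unique deck transformation that moves $\tilde w$ to the endpoint of the lift of $t$ starting at $\tilde w$. This defines a homomorphism from $\pi_1(W,w)$ onto the deck group with kernel $\ker\theta$. So $G$ acts on $\widetilde W$ from the left as the deck group, freely and transitively on fibers, and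
\begin{equation}\label{eq:deck}
\text{$g\tilde w$ is the endpoint of the lift at $\tilde w$ of any loop $t$ with $\theta(t)=g$.}
\end{equation}
Let
\[
\widetilde Y=\{(u,\tilde v)\in Y\times\widetilde W:\kappa(u)=\varpi(\tilde v)\}
\]
be the pulled back covering, with $G$ acting on the second coordinate, and put
\[
X=(\widetilde Y\times\Gamma)/G,\qquad g(z,\gamma)=(gz,g\gamma),
\]
with the quotient topology.

\begin{theorem}\label{thm:general}
For all data {\rm(D1)--(D4)} the space $X$ is a homogeneous continuum that is not bihomogeneous.
\end{theorem}

The hypotheses divide the work as follows. Homogeneity of the continuum $Y$ and compactness of the polyhedron $W$ give homogeneity of $X$. Density of $G$ and surjectivity of $\theta\kappa_*$ give connectedness. Finite generation of $G$ makes the self-maps of $X$ few. The condition that $\Gamma$ has no open abelian subgroup rules out inversion. It cannot be dropped: for $Y=W=S^1$, $\kappa=\mathrm{id}$, $\Gamma=\mathbb Z_3$, $G=\mathbb Z$ and $\theta$ an isomorphism, the construction gives the solenoid of Section~\ref{sec:solenoid}, which is bihomogeneous.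

\subsection{The Menger curve data}\label{sec:menger}

Here is the example that proves Theorem~\ref{thm:A}; the reader may keep it in mind throughout.

\paragraph{Groups.} Let $\Gamma=SL_2(\mathbb Z_3)$ and
\[
s_1=\begin{pmatrix}1&2\\0&1\end{pmatrix},\qquad
s_2=\begin{pmatrix}1&0\\2&1\end{pmatrix},\qquad
G=\langle s_1,s_2\rangle .
\]
The group $\Gamma$ is compact, metrizable and totally disconnected.

\begin{lemma}\label{lem:sl2}
$G$ is dense in $\Gamma$, and no open subgroup of $\Gamma$ is abelian.
\end{lemma}

\begin{proof}
Write $u(b)=\begin{pmatrix}1&b\\0&1\end{pmatrix}$ and $l(b)=\begin{pmatrix}1&0\\b&1\end{pmatrix}$ for $b\in\mathbb Z_3$. Since $\mathbb Z$ is dense in $\mathbb Z_3$ and $2$ is a unit, the closure of $\{s_1^n=u(2n):n\in\mathbb Z\}$ is $\{u(b):b\in\mathbb Z_3\}$. Likewise the closure of $\langle s_2\rangle$ is the group of all $l(b)$. It remains to see that the matrices $u(b)$ and $l(b)$ generate $\Gamma$.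

For a unit $a$ put $\omega(a)=u(a)\,l(-a^{-1})\,u(a)=\begin{pmatrix}0&a\\-a^{-1}&0\end{pmatrix}$. Then $\omega(a)\,\omega(-1)=\mathrm{diag}(a,a^{-1})$. If $\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\Gamma$ and $a$ is a unit, then
\[
\begin{pmatrix}a&b\\c&d\end{pmatrix}=l(ca^{-1})\,\mathrm{diag}(a,a^{-1})\,u(a^{-1}b),
\]
because $d=a^{-1}(1+bc)$. If $a$ is not a unit, then $c$ is one, since $ad-bc=1$. Then $a+c$ is a unit, and left multiplication by $u(1)$ replaces $a$ by $a+c$.

An open subgroup contains $u(3^k)$ and $l(3^k)$ for large $k$. These do not commute: the upper left entry of $u(3^k)l(3^k)$ is $1+3^{2k}$, and that of $l(3^k)u(3^k)$ is $1$.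
\end{proof}

\paragraph{The base and the map $\kappa$.} Let $W=S^1\vee S^1$ with wedge point $w$, let $t_1,t_2$ be the free generators of $\pi_1(W,w)$ given by the two circles, and let $\theta(t_i)=s_i$. Let $Y=\mu\subset[0,1]^3$ be the standard Menger curve, with $b$ the origin. It is one-dimensional and homogeneous; homogeneity is a theorem of R.~D. Anderson \cite{Anderson1,Anderson2}. The first stage of $\mu$ is the union of the $20$ cubes of side $\frac13$ with index $(i,j,k)\in\{0,1,2\}^3$ having at most one index equal to $1$; here the index $(i,j,k)$ stands for $[\frac i3,\frac{i+1}3]\times[\frac j3,\frac{j+1}3]\times[\frac k3,\frac{k+1}3]$. Let $E_1$ and $E_2$ be the cubes with index $(1,0,0)$ and $(1,2,2)$; see Figure~\ref{fig:cube}. Define $\kappa\colon\mu\to W$ as follows: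
\begin{itemize}
\item on $\mu\cap E_i$, let $\kappa(x,y,z)$ be the point of the $i$-th circle with parameter $3x-1\in[0,1]/\{0,1\}$, where the parameter $0=1$ belongs to $w$;
\item on the part of $\mu$ in the other $18$ cubes, let $\kappa=w$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(3.2cm,0cm)},y={(1.3cm,0.9cm)},z={(0cm,2.8cm)}]
\draw (0,0,0)--(1,0,0)--(1,1,0)--(0,1,0)--cycle;
\draw (0,0,1)--(1,0,1)--(1,1,1)--(0,1,1)--cycle;
\draw (0,0,0)--(0,0,1) (1,0,0)--(1,0,1) (1,1,0)--(1,1,1) (0,1,0)--(0,1,1);
\draw[very thick] (0,0,0)--(1,0,0) (0,1,1)--(1,1,1);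
\draw[fill=gray!40] (0.333,0,0)--(0.667,0,0)--(0.667,0,0.333)--(0.333,0,0.333)--cycle;
\draw[fill=gray!20] (0.333,0,0.333)--(0.667,0,0.333)--(0.667,0.333,0.333)--(0.333,0.333,0.333)--cycle;
\draw[fill=gray!60] (0.667,0,0)--(0.667,0.333,0)--(0.667,0.333,0.333)--(0.667,0,0.333)--cycle;
\draw[fill=gray!40] (0.333,0.667,0.667)--(0.667,0.667,0.667)--(0.667,0.667,1)--(0.333,0.667,1)--cycle;
\draw[fill=gray!20] (0.333,0.667,1)--(0.667,0.667,1)--(0.667,1,1)--(0.333,1,1)--cycle;
\draw[fill=gray!60] (0.667,0.667,0.667)--(0.667,1,0.667)--(0.667,1,1)--(0.667,0.667,1)--cycle;
\node[below] at (0.5,0,0) {$E_1$};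
\node[above] at (0.5,1,1) {$E_2$};
\node[below] at (0.12,0,0) {$e_1$};
\node[above] at (0.88,1,1) {$e_2$};
\end{tikzpicture}
\caption{The unit cube with the subcubes $E_1$, $E_2$ around the middle thirds of two opposite edges $e_1$, $e_2$. The map $\kappa$ wraps the part of the Menger curve in $E_i$ around the $i$-th circle of the wedge $W$, as the first coordinate runs from $\frac13$ to $\frac23$, and sends the rest of the curve to the wedge point.}
\label{fig:cube}
\end{figure}

\begin{lemma}\label{lem:kappa}
The map $\kappa$ is well defined and continuous, and $\kappa_*\colon\pi_1(\mu,b)\to\pi_1(W,w)$ is onto.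
\end{lemma}

\begin{proof}
The cubes $E_1$ and $E_2$ are disjoint. The other retained cubes with first index $1$ have index $(1,0,2)$ and $(1,2,0)$ and are disjoint from $E_1\cup E_2$. A cube with first index $0$ or $2$ meets $E_1\cup E_2$ only in points with $x\in\{\frac13,\frac23\}$, and there both definitions give $w$. So $\kappa$ is obtained by pasting maps on finitely many closed sets that agree on the overlaps.

The $1$-skeleton of $[0,1]^3$ lies in $\mu$. Let $e_1=[0,1]\times\{(0,0)\}$ and $e_2=[0,1]\times\{(1,1)\}$. The cube graph without the open edges $e_1,e_2$ is connected, contains the origin, and is sent to $w$. So there is a loop $\lambda_i$ in $\mu$ based at the origin that runs once over $e_i$ and otherwise stays in this graph. Along $e_i$ the map $\kappa$ runs once around the $i$-th circle, so $\kappa_*[\lambda_i]=t_i^{\pm1}$.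
\end{proof}

Since $\theta$ is onto $G$, Lemmas~\ref{lem:sl2} and~\ref{lem:kappa} show that (D1)--(D4) hold for the Menger curve data.

\section{The space $X$}\label{sec:space}

We return to general data (D1)--(D4). Let $\rho\colon\widetilde Y\to Y$ and $\tilde\kappa\colon\widetilde Y\to\widetilde W$ be the projections, let $\tilde b=(b,\tilde w)$, and let
\[
P\colon\widetilde Y\times\Gamma\to X,\qquad \pi\colon X\to Y,\quad \pi P(z,\gamma)=\rho(z),\qquad
\iota\colon\Gamma\to X,\quad\iota(\gamma)=P(\tilde b,\gamma),
\]
where $P$ is the quotient map. The defining relation $P(gz,g\gamma)=P(z,\gamma)$ will be used all the time, often in the form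
\begin{equation}\label{eq:relation}
P(g^{-1}\tilde b,\gamma)=\iota(g\gamma)\qquad(g\in G).
\end{equation}

\paragraph{Local sections.} If $O\subset W$ is an evenly covered open set with a section $s\colon O\to\widetilde W$ onto a sheet, put $V=\kappa^{-1}(O)$ and $\sigma(v)=(v,s(\kappa(v)))$. Then $(g,v)\mapsto g\sigma(v)$ is a homeomorphism $G\times V\to\rho^{-1}(V)$, where $G$ is discrete. We call such a pair $(V,\sigma)$, or its restriction to a smaller open set, a \emph{local section}. The domains $V$ cover $Y$. In particular $\rho$ is a covering map and $G$ acts freely and transitively on its fibers.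

\paragraph{Paths in $\widetilde Y$.} Let $C$ be the path component of $\tilde b$ in $\widetilde Y$. Then
\begin{equation}\label{eq:C}
G\tilde b\subset C .
\end{equation}
Indeed, given $g\in G$, (D4) provides a loop $\lambda$ at $b$ with $\theta\kappa_*[\lambda]=g$. The lift of $\lambda$ at $\tilde b$ has second coordinate equal to the lift of $\kappa\lambda$ at $\tilde w$, which ends at $g\tilde w$ by \eqref{eq:deck}. So the lift of $\lambda$ ends at $(b,g\tilde w)=g\tilde b$.

If $Y$ is path connected, then $C=\widetilde Y$: a path from $\rho(z)$ to $b$ lifts to a path from $z$ to a point of $\rho^{-1}(b)=G\tilde b$. This applies to the Menger curve, which is a Peano continuum.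

\begin{lemma}\label{lem:local}
Let $(V,\sigma)$ be a local section.
\begin{enumerate}
\item[(a)] $(v,\gamma)\mapsto P(\sigma(v),\gamma)$ is a homeomorphism $V\times\Gamma\to\pi^{-1}(V)$. So $\pi$ is a locally trivial bundle with fiber $\Gamma$, and $\iota$ is an embedding onto $\pi^{-1}(b)$.
\item[(b)] $P^{-1}(\pi^{-1}(V))$ is the disjoint union of the open sets $g\sigma(V)\times\Gamma$, $g\in G$, and $P$ maps each of them homeomorphically onto $\pi^{-1}(V)$. So $P$ is a covering map, and the discrete group $G$ acts on it by deck transformations, freely and transitively on fibers.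
\end{enumerate}
\end{lemma}

\begin{proof}
Consider $Q\colon\rho^{-1}(V)\times\Gamma\to V\times\Gamma$, $Q(g\sigma(v),\gamma)=(v,g^{-1}\gamma)$. On each open piece $g\sigma(V)\times\Gamma$ it is a homeomorphism onto $V\times\Gamma$, so it is continuous, open and onto. Its fibers are the $G$-orbits: $(g'g\sigma(v),g'\gamma)$ has the same image as $(g\sigma(v),\gamma)$, and if $g^{-1}\gamma=g'^{-1}\gamma'$, then $(g'\sigma(v),\gamma')=g'g^{-1}\cdot(g\sigma(v),\gamma)$. The orbit map $P$ is open too, and it maps $\rho^{-1}(V)\times\Gamma$ onto $\pi^{-1}(V)$. So $P$ and $Q$ are open continuous surjections from $\rho^{-1}(V)\times\Gamma$ with the same fibers. Hence there is a homeomorphism $V\times\Gamma\to\pi^{-1}(V)$ that takes $Q(\zeta)$ to $P(\zeta)$ for every $\zeta\in\rho^{-1}(V)\times\Gamma$. With $\zeta=(\sigma(v),\gamma)$ we see that it is the map in (a). For (b), note that $P(g\sigma(v),\gamma)=P(\sigma(v),g^{-1}\gamma)$ and use (a). For the last claim in (a), take a local section with $b\in V$, and replace $\sigma$ by $g\sigma$ so that $\sigma(b)=\tilde b$.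
\end{proof}

\begin{lemma}\label{lem:continuum}
$X$ is a metrizable continuum.
\end{lemma}

\begin{proof}
\emph{Hausdorff.} Points in different fibers of $\pi$ are separated by preimages of open subsets of $Y$. Points in the same fiber are separated in some $\pi^{-1}(V)\cong V\times\Gamma$.

\emph{Compact and metrizable.} Cover $Y$ by finitely many compact sets $Y_i$, each inside the domain of a local section. Then $X$ is the union of the sets $\pi^{-1}(Y_i)\cong Y_i\times\Gamma$. So $X$ is a Hausdorff continuous image of their disjoint union, which is compact metrizable, and hence $X$ is compact metrizable.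

\emph{Connected.} The closure $K$ of $P(C\times\{1\})$ is connected. By \eqref{eq:C} and \eqref{eq:relation} it contains $P(g^{-1}\tilde b,1)=\iota(g)$ for all $g\in G$. As $G$ is dense in $\Gamma$, it contains $\iota(\Gamma)=\pi^{-1}(b)$. Suppose $X=A\sqcup B$ with $A,B$ nonempty and clopen. The map $\pi$ is open, being locally trivial, and closed, being a map from a compact space to a Hausdorff space. So $\pi(A)$ and $\pi(B)$ are nonempty and clopen in $Y$, and both equal $Y$. Hence $A$ and $B$ both meet $\pi^{-1}(b)\subset K$, which contradicts the connectedness of $K$.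
\end{proof}

\section{Homogeneity}\label{sec:homogeneous}

\paragraph{Moving inside a fiber.} For $\delta\in\Gamma$ the map
\[
R_\delta\colon X\to X,\qquad R_\delta P(z,\gamma)=P(z,\gamma\delta),
\]
is well defined, because right multiplication by $\delta$ commutes with left multiplication by $G$. It is a homeomorphism with inverse $R_{\delta^{-1}}$. The maps $R_\delta$ act transitively on each fiber of $\pi$, since two points of one fiber can be written $P(z,\gamma)$ and $P(z,\gamma')$ with the same $z$.

\paragraph{Moving between fibers.} It remains to carry any fiber of $\pi$ to any other. We want to lift homeomorphisms of $Y$ to $X$. The difficulty is that a homeomorphism $k$ of $Y$ has no reason to respect the covering $\widetilde Y$. If $k$ is close to the identity, however, then $\kappa k$ is homotopic to $\kappa$, and the homotopy tells us how to lift. Effros' theorem provides enough such $k$; see \cite{Effros}, and \cite{Ungar} for the form used here.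

\smallskip
\noindent\textbf{Effros' theorem.} \emph{Let $Y$ be a homogeneous compact metric space. For every $\varepsilon>0$ there is $\delta>0$ such that, whenever $d(u,v)<\delta$, there is a homeomorphism $k$ of $Y$ with $k(u)=v$ and $d(k(y),y)<\varepsilon$ for all $y\in Y$.}

\begin{proposition}\label{prop:homogeneous}
$X$ is homogeneous.
\end{proposition}

\begin{proof}
Fix a metric on $Y$. For $u,v\in Y$ write $u\sim v$ if some homeomorphism of $X$ carries $\pi^{-1}(u)$ onto $\pi^{-1}(v)$. This is an equivalence relation. If its classes are open, then there is only one class, because $Y$ is connected; together with the maps $R_\delta$ this gives homogeneity. So it suffices to find $\delta>0$ such that $d(u,v)<\delta$ implies $u\sim v$.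

\emph{Choice of $\delta$.} Embed $W$ as a compact polyhedron in a Euclidean space, and let $r\colon U\to W$ be a retraction of an open neighborhood, which we may take to be bounded. Let $\eta>0$ be less than the distance from $W$ to the complement of $U$. Two maps $f_0,f_1$ into $W$ that are $\eta$-close are homotopic by $r((1-t)f_0+tf_1)$. By uniform continuity there is $\varepsilon>0$ such that $d(y,y')<\varepsilon$ implies that $\kappa(y)$ and $\kappa(y')$ are $\eta$-close. Take $\delta$ from Effros' theorem for this $\varepsilon$. Let $d(u,v)<\delta$ and let $k$ be the homeomorphism provided by that theorem. Then there is a homotopy $F\colon Y\times[0,1]\to W$ from $\kappa$ to $\kappa k$.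

\emph{Lifting $k$ to $\widetilde Y$.} The homotopy $(z,t)\mapsto F(\rho(z),t)$ on $\widetilde Y\times[0,1]$ starts at $\kappa\rho=\varpi\tilde\kappa$. So it lifts to $\widetilde F\colon\widetilde Y\times[0,1]\to\widetilde W$ with $\widetilde F(\cdot,0)=\tilde\kappa$. For $g\in G$ the paths $t\mapsto\widetilde F(gz,t)$ and $t\mapsto g\widetilde F(z,t)$ lift the same path and have the same starting point $\tilde\kappa(gz)=g\tilde\kappa(z)$; so they are equal. Since $\varpi\widetilde F(z,1)=\kappa(k\rho(z))$, the formula
\[
\tilde k(z)=\bigl(k\rho(z),\widetilde F(z,1)\bigr)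
\]
defines a $G$-equivariant map $\tilde k\colon\widetilde Y\to\widetilde Y$ with $\rho\tilde k=k\rho$.

\emph{$\tilde k$ is a homeomorphism.} It is bijective, because $k$ is, and because on each fiber of $\rho$ it is an equivariant map between free transitive $G$-sets. Given a point of $Y$, choose local sections $(V,\sigma)$ around it and $(V',\sigma')$ around its image under $k$, with $k(V)\subset V'$. Then $\tilde k(\sigma(v))=\beta(v)\sigma'(k(v))$ with $\beta\colon V\to G$ locally constant. In the trivializations of $\rho$ over $V$ and $k(V)$, the map $\tilde k$ is $(g,v)\mapsto(g\beta(v),k(v))$, and its inverse $(g,v')\mapsto(g\,\beta(k^{-1}v')^{-1},k^{-1}v')$ is continuous.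

The homeomorphism $\tilde k\times\mathrm{id}_\Gamma$ is $G$-equivariant, so it descends to a homeomorphism of $X$ that covers $k$. It carries $\pi^{-1}(u)$ onto $\pi^{-1}(v)$, and $u\sim v$.
\end{proof}

\section{Continuous self-maps, read on a fiber}\label{sec:selfmaps}

A continuous $h\colon X\to X$ need not respect the bundle $\pi$. It does, however, send each set $P(C\times\{\gamma\})$ into a set of the form $P(\widetilde Y\times\{\gamma'\})$, since it sends paths to paths and the $\Gamma$-coordinate of a lifted path cannot change. As in Section~\ref{sec:solenoid}, we lift $h\iota$, walk inside the sets $P(C\times\{\gamma\})$ from one point of the fiber $\pi^{-1}(b)$ to another, and record how the $\Gamma$-coordinate of the lift changes. For an open normal subgroup $N$ of $\Gamma$ put $G_N=G\cap N$. Since $N$ is open and $G$ is dense, $G_N$ is dense in $N$, and $G$ meets every coset of $N$.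

\begin{proposition}\label{prop:rigid}
Let $h\colon X\to X$ be continuous and $h(\iota(1))=P(z_0,c)$. There are a continuous $f\colon\Gamma\to\Gamma$ with $f(1)=c$, a function $\alpha\colon G\times\Gamma\to G$, an open normal subgroup $N$ of $\Gamma$, and a continuous homomorphism $\hat\varphi\colon N\to\Gamma$ with $\hat\varphi(G_N)\subset G$, such that
\begin{enumerate}
\item[(i)] $h(P(z,\gamma))\in P(\widetilde Y\times\{f(\gamma)\})$ for all $z\in C$, $\gamma\in\Gamma$;
\item[(ii)] $f(g\gamma)=\alpha(g,\gamma)f(\gamma)$ for all $g\in G$, $\gamma\in\Gamma$;
\item[(iii)] $f(gn)=\alpha(g,1)\,\hat\varphi(n)\,c$ for all $g\in G$, $n\in N$.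
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{The lift.} As $\Gamma$ is compact and zero-dimensional, it is a finite disjoint union of clopen sets each of which $h\iota$ maps into an open set evenly covered by $P$. Choosing a sheet for each of them, we obtain a continuous lift
\[
\gamma\mapsto(A(\gamma),f(\gamma))\in\widetilde Y\times\Gamma,\qquad P(A(\gamma),f(\gamma))=h\iota(\gamma),
\]
and we choose the sheet at $\gamma=1$ so that $(A(1),f(1))=(z_0,c)$.

\emph{Proof of (i).} Let $\tau$ be a path in $\widetilde Y$ from $\tilde b$ to $z\in C$. The path $t\mapsto hP(\tau(t),\gamma)$ lifts through $P$ to a path that starts at $(A(\gamma),f(\gamma))$. Its $\Gamma$-coordinate is a path in a totally disconnected space, hence constant. So the endpoint, which lies over $h(P(z,\gamma))$, has $\Gamma$-coordinate $f(\gamma)$.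

\emph{Proof of (ii), with $\alpha(g,\cdot)$ locally constant.} By (i) with $z=g^{-1}\tilde b$ and \eqref{eq:relation}, the point $h\iota(g\gamma)=P(A(g\gamma),f(g\gamma))$ lies in $P(\widetilde Y\times\{f(\gamma)\})$. So $f(g\gamma)\in Gf(\gamma)$, and $\alpha(g,\gamma):=f(g\gamma)f(\gamma)^{-1}$ lies in $G$. We need more: $\alpha(g,\cdot)$ is locally constant. Continuity of $f$ only makes it continuous for the topology that $G$ inherits from $\Gamma$, which is not discrete; so we go back to the covering. By \eqref{eq:C} there is a path $\tau$ in $\widetilde Y$ from $\tilde b$ to $g^{-1}\tilde b$. The homotopy $H(\gamma,t)=hP(\tau(t),\gamma)$ on $\Gamma\times[0,1]$ lifts to $\widetilde H\colon\Gamma\times[0,1]\to\widetilde Y\times\Gamma$ with $\widetilde H(\gamma,0)=(A(\gamma),f(\gamma))$, and the $\Gamma$-coordinate of $\widetilde H(\gamma,t)$ is $f(\gamma)$ for all $t$. Both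
\[
\gamma\mapsto\widetilde H(\gamma,1)\qquad\text{and}\qquad\gamma\mapsto(A(g\gamma),f(g\gamma))
\]
are continuous lifts of $\gamma\mapsto h\iota(g\gamma)$. By Lemma~\ref{lem:local}(b), over a small open set the sheets of $P$ have the form $g'\Sigma$, $g'\in G$, with one fixed sheet $\Sigma$. Near a given $\gamma_0$ the first lift stays in one sheet $g_1\Sigma$ and the second in one sheet $g_2\Sigma$, so the second is $g_2g_1^{-1}$ times the first. Comparing $\Gamma$-coordinates, we see that $\alpha(g,\gamma)=g_2g_1^{-1}$ for all $\gamma$ near $\gamma_0$.

\emph{Proof of (iii).} From $\alpha(g,\gamma)=f(g\gamma)f(\gamma)^{-1}$ we read off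
\begin{equation}\label{eq:cocycle}
\alpha(gg',\gamma)=\alpha(g,g'\gamma)\,\alpha(g',\gamma).
\end{equation}
Let $S$ be a finite symmetric generating set of $G$. For $s\in S$ the function $\alpha(s,\cdot)$ is locally constant, so every $\gamma$ has an open normal subgroup $N_\gamma$ such that all $\alpha(s,\cdot)$, $s\in S$, are constant on $\gamma N_\gamma$. Finitely many cosets $\gamma_iN_{\gamma_i}$ cover $\Gamma$. With $N=\bigcap_iN_{\gamma_i}$, all $\alpha(s,\cdot)$ are constant on the cosets of $N$. By \eqref{eq:cocycle}, $\alpha(sg',\gamma)=\alpha(s,g'\gamma)\alpha(g',\gamma)$, and left multiplication by $g'$ permutes the cosets $\gamma N$. So induction on word length shows that \emph{every} $\alpha(g,\cdot)$, $g\in G$, is constant on the cosets of $N$. Finite generation is what makes one $N$ serve all of $G$.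

For $g,g'\in G_N$, \eqref{eq:cocycle} gives
\[
\alpha(gg',1)=\alpha(g,g')\,\alpha(g',1)=\alpha(g,1)\,\alpha(g',1),
\]
so $\varphi=\alpha(\cdot,1)\colon G_N\to G$ is a homomorphism. Put $\hat\varphi(n)=f(n)f(1)^{-1}=f(n)c^{-1}$ for $n\in N$. This is continuous and agrees with $\varphi$ on the dense subgroup $G_N$ of $N$, so it is a homomorphism. Finally, for $g\in G$ and $n\in N$,
\[
f(gn)=\alpha(g,n)f(n)=\alpha(g,1)\,\hat\varphi(n)\,c. \qedhere
\]
\end{proof}

\begin{lemma}\label{lem:countable}
There are only countably many pairs $(N,\hat\varphi)$, where $N$ is an open normal subgroup of $\Gamma$ and $\hat\varphi\colon N\to\Gamma$ is a continuous homomorphism with $\hat\varphi(G_N)\subset G$.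
\end{lemma}

\begin{proof}
A compact metrizable space has countably many clopen subsets, so there are countably many $N$. For each $N$ the subgroup $G_N$ has finite index in the finitely generated group $G$, so it is finitely generated. As $G$ is countable, there are countably many homomorphisms $G_N\to G$. Finally, $\hat\varphi$ is determined by its restriction to the dense subgroup $G_N$.
\end{proof}

\section{Exchanges}\label{sec:exchange}

\begin{proposition}\label{prop:noexchange}
There is $c\in\Gamma$, $c\ne1$, such that no continuous map $h\colon X\to X$ exchanges $\iota(1)$ and $\iota(c)$.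
\end{proposition}

The argument is plainest when $\hat\varphi$ is defined on all of $\Gamma$ and $f(\gamma)=\hat\varphi(\gamma)c$. Then $h(\iota(c))=\iota(1)$ forces $\hat\varphi(c)\,c\in G$, a countable set of values. If, for one fixed $\hat\varphi$, the value $\hat\varphi(c)\,c$ is constant for $c$ in an open set, then $\hat\varphi$ is inversion up to conjugation near $1$. The general case differs only by the bookkeeping of cosets.

\begin{proof}
Suppose $h(\iota(1))=\iota(c)$ and $h(\iota(c))=\iota(1)$. Apply Proposition~\ref{prop:rigid} with $z_0=\tilde b$. By (i) with $z=\tilde b$, the point $h(\iota(c))=P(\tilde b,1)$ lies in $P(\widetilde Y\times\{f(c)\})$, so $f(c)\in G$. Choose $g\in G$ with $c\in gN$. By (iii), $f(c)=\alpha(g,1)\,\hat\varphi(g^{-1}c)\,c$. With $a=f(c)^{-1}\alpha(g,1)\in G$ we get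
\[
c\in E_{N,\hat\varphi,g,a}:=\{\gamma\in gN:\ a\,\hat\varphi(g^{-1}\gamma)\,\gamma=1\}.
\]
By Lemma~\ref{lem:countable} and countability of $G$ there are only countably many sets $E_{N,\hat\varphi,g,a}$, where $(N,\hat\varphi)$ is as in that lemma and $g,a\in G$. Each of them is closed.

\emph{Each $E=E_{N,\hat\varphi,g,a}$ has empty interior.} Otherwise $gn_0M\subset E$ for some $n_0\in N$ and some open subgroup $M\le N$ of $\Gamma$. So for all $m\in M$
\[
a\,\hat\varphi(n_0)\,\hat\varphi(m)\,gn_0\,m=1 .
\]
Taking $m=1$ gives $a\,\hat\varphi(n_0)=(gn_0)^{-1}$. Hence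
\[
m^{-1}=(gn_0)^{-1}\,\hat\varphi(m)\,(gn_0)\qquad(m\in M).
\]
The right-hand side is a homomorphism in $m$. So $m\mapsto m^{-1}$ is a homomorphism on $M$, and $M$ is abelian, contrary to (D3).

The group $\Gamma$ has no isolated points, since otherwise $\{1\}$ would be an open abelian subgroup. So $\{1\}$ is nowhere dense, and by the Baire category theorem there is $c\ne1$ in $\Gamma$ outside all the sets $E_{N,\hat\varphi,g,a}$. For this $c$ no continuous $h$ exchanges $\iota(1)$ and $\iota(c)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
$X$ is a continuum by Lemma~\ref{lem:continuum} and homogeneous by Proposition~\ref{prop:homogeneous}. It is not bihomogeneous by Proposition~\ref{prop:noexchange}.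
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
Let $n\ge1$ and $Y=\mu\times(S^1)^{n-1}$. Take $W,\theta,\Gamma,G$ as in Section~\ref{sec:menger}, and compose the map $\kappa$ defined there with the projection $Y\to\mu$; the base point $b$ is any point over the origin of $\mu$. As a product of homogeneous metrizable continua, $Y$ is one as well. The projection $Y\to\mu$ is onto on fundamental groups. So (D1)--(D4) hold by Lemmas~\ref{lem:sl2} and~\ref{lem:kappa}, and $X$ is a homogeneous, non-bihomogeneous continuum by Theorem~\ref{thm:general}.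

\emph{$\dim X=n$.} By the proof of Lemma~\ref{lem:continuum}, $X$ is a finite union of closed sets homeomorphic to $Y_i\times\Gamma$ with $Y_i\subset Y$ compact. By the product theorem, $\dim Y\le1+(n-1)=n$ and $\dim(Y_i\times\Gamma)\le n+0$, so $\dim X\le n$ by the sum theorem. Conversely, $Y$ contains arbitrarily small $n$-cells: a small arc in an edge of the cube, times a small $(n-1)$-cell in the torus. Such a cell in the domain of a local section $\sigma$ is embedded in $X$ by $v\mapsto P(\sigma(v),1)$. So $\dim X\ge n$. This proves Theorem~\ref{thm:B}.

\emph{The case $n=1$.} Here $Y=\mu$ and $\dim X=1$. By the Menger--N\"obeling theorem, every compact metrizable space of dimension at most $d$ embeds in $\mathbb R^{2d+1}$. So $X$ embeds in $\mathbb R^3$. Proposition~\ref{prop:noexchange} gives the points $x=\iota(1)$ and $y=\iota(c)$ of Theorem~\ref{thm:A}; they are distinct because $\iota$ is injective.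
\end{proof}

\section{Longer cycles}\label{sec:cycles}

From now on $X$ is the continuum of Theorem~\ref{thm:A}, built from the Menger curve data. We ask for more than exchanges: can $y=h(x)$ lie on a periodic orbit through $x$? For period two, Section~\ref{sec:exchange} led to the identity $\psi(m)\,m=1$ on an open subgroup, for a homomorphism $\psi$ conjugate to $\hat\varphi$. For period $r$ we shall find
\[
\psi^{r-1}(m)\cdots\psi(m)\,m=1\qquad\text{for $m$ near $1$.}
\]
Commutativity alone no longer decides the matter, and we pass to Lie algebras. The identity becomes $1+T+\dots+T^{r-1}=0$ for an endomorphism $T$ of $\mathfrak{sl}_2$. It fails because an automorphism of $\mathfrak{sl}_2$, like a rotation of three-space, has an axis.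

\begin{lemma}\label{lem:axis}
Let $T$ be a Lie algebra endomorphism of $\mathfrak g=\mathfrak{sl}_2(\mathbb Q_3)$. Then $1+T+\dots+T^{r-1}\neq0$ for every $r\ge1$.
\end{lemma}

\begin{proof}
If $T=0$, the sum is $1\ne0$. Let $T\neq0$. As $\mathfrak g$ is simple and finite-dimensional, $T$ is injective, hence an automorphism. It preserves the Killing form $B(x_1,x_2)=\operatorname{tr}(\operatorname{ad}x_1\operatorname{ad}x_2)$, because $\operatorname{ad}(Tx)=T\operatorname{ad}(x)T^{-1}$. So it also preserves the trilinear form $B(x_1,[x_2,x_3])$. This form is antisymmetric in $x_2,x_3$, and it vanishes for $x_1=x_2$ because $B(x_1,[x_1,x_3])=B([x_1,x_1],x_3)=0$; so it is alternating. It is nonzero because $B$ is nondegenerate and $[\mathfrak g,\mathfrak g]=\mathfrak g$. As $\dim\mathfrak g=3$, we get $\det T=1$. Since $T$ preserves $B$, its $B$-adjoint is $T^{-1}$, so $\det(1-T^{-1})=\det(1-T)$. Hence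
\[
\det(T-1)=\det T\cdot\det(1-T^{-1})=\det(1-T)=-\det(T-1),
\]
where the last step uses that the dimension is odd. So $\det(T-1)=0$, and $T\xi=\xi$ for some $\xi\ne0$. Then $(1+T+\dots+T^{r-1})\xi=r\xi\neq0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Call $y$ \emph{bad for} $x$ if $h(x)=y$ and $h^r(x)=x$ for some continuous $h\colon X\to X$ and some $r\ge1$. If $k$ is a homeomorphism of $X$, then $k$ carries the bad points for $x$ to the bad points for $k(x)$, by conjugation of $h$. As $X$ is homogeneous, we may assume $x=\iota(1)$. We show that the set of bad points is meager.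

\emph{Equations for a cycle.} Let $h(x)=y$, $h^r(x)=x$, and $y=P(z_0,c)$. Take $f,\alpha,N,\hat\varphi$ from Proposition~\ref{prop:rigid}, and put $c_j=f^j(1)$, so $c_1=c$. Here $C=\widetilde Y$ (Section~\ref{sec:space}), so (i) holds at every point of $X$. By induction $h^j(x)\in P(\widetilde Y\times\{c_j\})$. Since $h^r(x)=P(\tilde b,1)$, we have $c_r=e$ for some $e\in G$. For $1\le j<r$ choose $g_j\in G$ with $c_j\in g_jN$ and put $a_j=\alpha(g_j,1)\in G$. By (iii),
\begin{equation}\label{eq:cycle}
c_1=c,\qquad c_j\in g_jN,\qquad c_{j+1}=a_j\,\hat\varphi(g_j^{-1}c_j)\,c\quad(1\le j<r),\qquad c_r=e .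
\end{equation}
Now forget $h$. A datum $D=(r,N,\hat\varphi,(g_j),(a_j),e)$ consists of $r\ge1$, a pair $(N,\hat\varphi)$ as in Lemma~\ref{lem:countable}, and elements $g_j,a_j,e\in G$ for $1\le j<r$. Let $E_D$ be the set of all $c\in\Gamma$ for which there are $c_1,\dots,c_r\in\Gamma$ satisfying \eqref{eq:cycle}; these are then determined by $c$ through the recursion. By Lemma~\ref{lem:countable} there are countably many $D$. Each $E_D$ is closed: by induction on $j$, the element $c_j$ is defined, and depends continuously on $c$, on the clopen set where $c_i\in g_iN$ for all $i<j$; and $c_r=e$ is a closed condition. If $y$ is bad, then $y\in P(\widetilde Y\times E_D)$ for some $D$.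

\emph{Claim: $E_D$ has empty interior.} If $r=1$, then $E_D=\{e\}$, and $\Gamma$ has no isolated points. Let $r\ge2$, and suppose that $cM\subset E_D$ for some $c\in\Gamma$ and some open subgroup $M$ of $\Gamma$. Let $c_j$ be the elements in \eqref{eq:cycle} for $c$, and let $c_j\,\Pi_j(m)$ be the corresponding elements for $cm$, $m\in M$. So $\Pi_1(m)=m$. For $j<r$ both $c_j$ and $c_j\Pi_j(m)$ lie in $g_jN$; hence $\Pi_j(m)\in N$. Let $\psi\colon N\to\Gamma$ be the homomorphism $\psi(n)=c^{-1}\hat\varphi(n)c$. For $1\le j<r$,
\[
c_{j+1}\Pi_{j+1}(m)=a_j\,\hat\varphi(g_j^{-1}c_j)\,\hat\varphi(\Pi_j(m))\,cm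
=c_{j+1}\,\psi(\Pi_j(m))\,m .
\]
Since the last element is $e$ for both $c$ and $cm$, we obtain for $m\in M$
\begin{equation}\label{eq:Pi}
\Pi_1(m)=m,\qquad \Pi_{j+1}(m)=\psi(\Pi_j(m))\,m\quad(1\le j<r),\qquad \Pi_r(m)=1 .
\end{equation}
Continuous homomorphisms between $p$-adic Lie groups are analytic \cite[Part II, Ch.~V, \S9]{Serre}. So $\psi$ has a differential $T$ at $1$, which is a Lie algebra endomorphism of $\mathfrak g=\mathfrak{sl}_2(\mathbb Q_3)$. Differentiating \eqref{eq:Pi} at $m=1$, where all $\Pi_j$ take the value $1$, we get $d\Pi_1=1$, $d\Pi_{j+1}=T\,d\Pi_j+1$, and therefore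
\[
0=d\Pi_r=1+T+\dots+T^{r-1}.
\]
This contradicts Lemma~\ref{lem:axis} and proves the claim.

\emph{From $\Gamma$ to $X$.} Cover $\mu$ by finitely many compact sets $Y_i$, each inside the domain $V_i$ of a local section $\sigma_i$. The space $\widetilde Y$ is the union of the countably many compact sets $K=g\sigma_i(Y_i)$, $g\in G$, and $K$ lies in the open set $O=g\sigma_i(V_i)$. As $E_D$ is closed with empty interior, $K\times E_D$ is a compact subset of $O\times\Gamma$ with empty interior. By Lemma~\ref{lem:local}(b), $P$ maps $O\times\Gamma$ homeomorphically onto the open set $\pi^{-1}(V_i)$. So $P(K\times E_D)$ is compact with empty interior in $X$, hence nowhere dense. The bad points lie in the union of these countably many sets, so they form a meager set.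
\end{proof}

\begin{thebibliography}{9}

\bibitem{ES} \emph{Embedding Solenoids}, \texttt{http://www.math.unt.edu/\~{}alexc/E110.pdf}.

\bibitem{Anderson1} R. D. Anderson, Ann. of Math. \textbf{67} (1958), 313--324.

\bibitem{Anderson2} R. D. Anderson, Ann. of Math. \textbf{68} (1958), 1--16.

\bibitem{Effros} E. G. Effros, Ann. of Math. \textbf{81} (1965).

\bibitem{Serre} J.-P. Serre, \emph{Lie Algebras and Lie Groups}.

\bibitem{Ungar} G. S. Ungar, Trans. AMS \textbf{212} (1975).

\end{thebibliography}

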